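# Capture exponents of $n$ fractional Brownian pursuers

## 1. The law $\gamma_n\sim \ln n/\int r$ and its second-order term

**Theorem 1.** Assume

**(H)** $X=(X(t))_{t\in\mathbb R}$ is a centered stationary Gaussian process with continuous paths, with $r(t)=\mathbb E\,X(t)X(0)\ge 0$ for all $t$ and $r(0)=1$; and $X_0,X_1,\dots,X_n$ are independent copies of $X$.

Put
$$D=\int_{\mathbb R} r(t)\,dt\in(0,\infty],\qquad M_n=\max_{1\le k\le n}X_k,\qquad p_n(T)=\mathbb P\bigl(M_n\le X_0\text{ on }[0,T]\bigr).$$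
Then for every $n\ge 1$ the limit
$$\gamma_n=-\lim_{T\to\infty}\frac1T\ln p_n(T)$$
exists in $[0,\infty)$, and
$$\lim_{n\to\infty}\frac{\gamma_n}{\ln n}=\frac1D\qquad(\text{read as }0\text{ if }D=\infty).$$
In particular, let $\alpha\in(0,1)$, let $B_{0,\alpha},\dots,B_{n,\alpha}$ be independent fractional Brownian motions of order $\alpha$, put $X_{k,\alpha}(t)=e^{-\alpha t}B_{k,\alpha}(e^t)$, and let $\gamma_{n,\alpha}$ be the exponent $\gamma_n$ for these processes. Then
$$\lim_{n\to\infty}\frac{\gamma_{n,\alpha}}{\ln n}=\frac1{d_\alpha},\qquad d_\alpha=2\int_0^\infty\left(e^{2\alpha x}+e^{-2\alpha x}-(e^x-e^{-x})^{2\alpha}\right)dx .$$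

**Theorem 2.** For every $\alpha\in(0,1)$ there are $0<c<C$ and $n_0$ such that for all $n\ge n_0$
$$c\,(\ln n)^{\frac1{2(1+\alpha)}}\ \le\ \gamma_{n,\alpha}-\frac{\ln n}{d_\alpha}\ \le\ C\,(\ln n)^{\frac1{2(1+\alpha)}} .$$

**Proposition 3.** Let $\tau_{n,\alpha}=\inf\{t>0:\max_{1\le k\le n}B_{k,\alpha}(t)=B_{0,\alpha}(t)+1\}$. For every $n\ge1$ and $\alpha\in(0,1)$, $\mathbb P(\tau_{n,\alpha}>t)=t^{-\gamma_{n,\alpha}+o(1)}$ as $t\to\infty$.

Here is the picture. Particle $0$ is pursued by particles $1,\dots,n$. All move independently and in the same random way; the pursued particle starts one unit ahead, and $\tau_n$ is the first time a pursuer reaches it. Proposition 3 says that survival up to time $t$ has probability about $t^{-\gamma_{n,\alpha}}$. How does the exponent grow when $n$ is large? Theorem 1 says: like $\ln n/d_\alpha$, and that the only feature of the motion that enters is the integral of the correlation function of a stationary process. Under (H), $\gamma_n$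 is of exact order $\ln n$ when $r$ is integrable, and $o(\ln n)$ otherwise.

The fractional Brownian statement is posed as a conjecture in "In Memory of Wenbo V Li's Contributions". Li and Shao (2002) have the bounds $1/d_\alpha\le\liminf\gamma_{n,\alpha}/\ln n\le\limsup\gamma_{n,\alpha}/\ln n<\infty$, and in the Brownian case $\alpha=1/2$ they have $\mathbb P(\tau_n>t)\sim c\,t^{-\gamma_n}$ and $\lim\gamma_n/\ln n=1/4$. Theorem 1 says that the conjecture is true. We prove both bounds from scratch.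

Throughout, $\Phi$ is the standard normal distribution function, $\varphi=\Phi'$, $|G|$ is Lebesgue measure, and $C,c>0$ are constants that depend only on $\alpha$ (or on $r$) and may change from line to line. We also write $D_A=\int_{-A}^A r$. Since $r$ is continuous and $r(0)=1$, $D_A>0$ for $A>0$.

## 2. Fractional Brownian motion in logarithmic time

**Definition.** A fractional Brownian motion of order $\alpha\in(0,1)$ is a centered Gaussian process $B_\alpha$ on $[0,\infty)$ with continuous paths, $B_\alpha(0)=0$ and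
$$\mathbb E\,B_\alpha(t)B_\alpha(s)=\tfrac12\left(t^{2\alpha}+s^{2\alpha}-|t-s|^{2\alpha}\right).$$

For $\alpha=1/2$ the right side is $\min(s,t)$, and we have Brownian motion. In general $\mathbb E(B_\alpha(t)-B_\alpha(s))^2=|t-s|^{2\alpha}$, and $B_\alpha(\kappa t)$ has the law of $\kappa^\alpha B_\alpha(t)$ as a process.

This scaling is why $X_\alpha(t)=e^{-\alpha t}B_\alpha(e^t)$, $t\in\mathbb R$, is stationary. For $u=t-s$,
$$\mathbb E X_\alpha(t)X_\alpha(s)=e^{-\alpha(t+s)}\tfrac12\left(e^{2\alpha t}+e^{2\alpha s}-|e^t-e^s|^{2\alpha}\right)=\tfrac12\left(e^{\alpha u}+e^{-\alpha u}-|e^{u/2}-e^{-u/2}|^{2\alpha}\right)=:r_\alpha(u).$$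
Example: for $\alpha=1/2$ and $u\ge0$ this is $\frac12(e^{u/2}+e^{-u/2}-e^{u/2}+e^{-u/2})=e^{-u/2}$. So $X_{1/2}$ is the Ornstein–Uhlenbeck process with $r(u)=e^{-|u|/2}$, and $\int r=4=d_{1/2}$.

We check (H). Clearly $r_\alpha(0)=1$. For $s,t\ge0$ we have $|t-s|\le\max(t,s)$, so $|t-s|^{2\alpha}\le t^{2\alpha}+s^{2\alpha}$ and $r_\alpha\ge0$. Substituting $u=2x$,
$$\int_{\mathbb R}r_\alpha(u)\,du=2\int_0^\infty r_\alpha(u)\,du=4\int_0^\infty r_\alpha(2x)\,dx=d_\alpha .$$
So $D=d_\alpha$ in this case. For decay, note that $1-(1-x)^{2\alpha}\le2x$ on $[0,1]$: if $2\alpha\le1$ then $(1-x)^{2\alpha}\ge1-x$, and if $2\alpha\ge1$ Bernoulli's inequality gives $(1-x)^{2\alpha}\ge1-2\alpha x\ge1-2x$. With $x=e^{-u}$, for $u\ge0$,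
$$r_\alpha(u)=\tfrac12e^{-\alpha u}+\tfrac12e^{\alpha u}\bigl(1-(1-e^{-u})^{2\alpha}\bigr)\le\tfrac12e^{-\alpha u}+e^{-(1-\alpha)u}\le\tfrac32e^{-\beta u},\qquad\beta=\min(\alpha,1-\alpha). \tag{1}$$
In particular $d_\alpha<\infty$. Since $B_k\le B_0$ at time $e^t$ if and only if $X_k\le X_0$ at time $t$, we have
$$\mathbb P\bigl(B_{k,\alpha}\le B_{0,\alpha}\text{ on }[1,t],\ 1\le k\le n\bigr)=p_n(\ln t). \tag{2}$$
A power of $t$ is thus an exponential in $T=\ln t$, which is why $\gamma_n$ is an exponential rate.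

## 3. Gaussian tools

**Tails.** For $x\ge0$, $2(1-\Phi(x))\le e^{-x^2/2}$. For $x\ge1$,
$$-\ln\Phi(x)\ge1-\Phi(x)\ge\frac{e^{-x^2/2}}{6x}. \tag{3}$$
For the second inequality in (3): the function $\frac{x}{1+x^2}\varphi(x)$ has derivative $\varphi(x)\left(\frac{2}{(1+x^2)^2}-1\right)\ge-\varphi(x)$, so $1-\Phi(x)-\frac x{1+x^2}\varphi(x)$ is nonincreasing with limit $0$, hence nonnegative. For $x\ge1$ we have $\frac{x}{1+x^2}\ge\frac1{2x}$, and $\frac1{2\sqrt{2\pi}}>\frac16$. For a centered Gaussian $S$ with $\operatorname{Var}S\le v$ and $x>0$ we get $\mathbb P(S\ge x)\le e^{-x^2/(2v)}$ (and $\mathbb{P}(S\ge x)=0$ if the variance is $0$).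

**Gaussian shift (Cameron–Martin).** Let $Y$ be a centered Gaussian process and $S$ a centered variable jointly Gaussian with $Y$, $\sigma^2=\operatorname{Var}S$. Under $dQ=e^{S-\sigma^2/2}dP$, the pair $(Y,S)$ has the law that $(Y+\operatorname{Cov}(S,Y),\,S+\sigma^2)$ has under $P$. We use it with $S=\int wX$, where $w$ is bounded and Borel with compact support. Such an $S$ is jointly Gaussian with $X$. For continuous $w$ it is a limit of Riemann sums; in general take uniformly compactly supported continuous $w_k\to w$ in $L^1$ and note $\mathbb E|\int(w_k-w)X|\le\|w_k-w\|_1$.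

**Slepian's lemma.** If $\xi,\zeta$ are centered Gaussian vectors with equal variances and $\mathbb E\xi_i\xi_j\ge\mathbb E\zeta_i\zeta_j$ for all $i\ne j$, then $\mathbb P(\xi_i\le u_i\ \forall i)\ge\mathbb P(\zeta_i\le u_i\ \forall i)$ for all real $u_i$. Consequence: if all covariances of $\xi$ are nonnegative, and the index set is covered by two pieces $A$ and $A'$, then
$$\mathbb P(\xi\le u\text{ on }A,\ \xi\le u'\text{ on }A')\ \ge\ \mathbb P(\xi\le u\text{ on }A)\;\mathbb P(\xi\le u'\text{ on }A'). \tag{4}$$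
Indeed, compare $(\xi|_A,\xi|_{A'})$ with the vector having the same two blocks made independent. For continuous processes on compact sets apply this to increasing finite sets that exhaust a countable dense set; the events decrease to the events in (4).

**Borell–TIS inequality.** If $X$ is a centered Gaussian process with continuous paths on a compact set $K$ and variances at most $1$, then $m=\mathbb E\sup_KX<\infty$ and $\mathbb P(\sup_KX>\lambda)\le e^{-(\lambda-m)^2/2}$ for $\lambda\ge m$.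

**Fekete's lemma.** If $f:(0,\infty)\to[0,\infty)$ is nondecreasing and $f(T+S)\le f(T)+f(S)$, then $f(T)/T\to\inf_{L>0}f(L)/L$.

## 4. Cases that can be done by hand

*One Brownian pursuer.* For $n=1$, $X_1-X_0$ has the law of $\sqrt2X$, so $p_1(T)=\mathbb P(X\le0\text{ on }[0,T])$. For $\alpha=1/2$ and $t=e^T$ this is $\mathbb P(B\le0\text{ on }[1,t])$. Given $B(1)=-x<0$, the reflection principle says that $\sup_{[1,t]}(B-B(1))$ has the law of $\sqrt{t-1}\,|N|$ with $N$ standard normal. Hence, with $N'$ another independent standard normal variable,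
$$p_1(T)=\tfrac12\,\mathbb P\bigl(\sqrt{t-1}\,|N|\le|N'|\bigr)=\tfrac1\pi\arctan\frac1{\sqrt{t-1}}\sim\frac1\pi\,t^{-1/2},$$
and $\gamma_{1,1/2}=\frac12$.

*A constant process.* Let $X(t)=\xi$ for all $t$, with $\xi$ standard normal. This satisfies (H) with $r\equiv1$ and $D=\infty$. By exchangeability $p_n(T)=\frac1{n+1}$ for every $T$, so $\gamma_n=0=1/D$.

*A moving average.* Let $X(t)=W(t+1)-W(t)$ with $W$ a two-sided Brownian motion. Then $r(u)=(1-|u|)_+$, and $D=1$. The values $X(0),X(1),X(2),\dots$ are independent. So for integer $m$, again by exchangeability at each integer time,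
$$p_n(m)\le\mathbb P\bigl(M_n(j)\le X_0(j),\ 0\le j\le m\bigr)=(n+1)^{-(m+1)},\qquad\text{hence }\gamma_n\ge\ln(n+1).$$
This is the lower bound $\gamma_n\ge(1+o(1))\ln n/D$ in two lines. It is a lucky case, because the sampling grid is coarse enough for independence and yet loses nothing. Section 7 shows that for the Ornstein–Uhlenbeck process no fixed grid does this.

*Where $1/D$ comes from.* At a fixed time the maximum of $n$ independent normals is close to $\sqrt{2\ln n}$. So the pursued particle must stay above about $\lambda=\sqrt{2\ln n}$ for a time $T$. Then $S=\int_0^TX_0\ge\lambda T$, while $\operatorname{Var}S\approx DT$ for large $T$. This costs about $e^{-\lambda^2T/(2D)}=n^{-T/D}$. We turn this into proofs, one direction at a time.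

## 5. Holding $X_0$ above a level; existence of $\gamma_n$

**Lemma 1.** Let $L,\lambda,a>0$, let $w\ge0$ be bounded with compact support, and put $h(t)=\int w(s)r(t-s)\,ds$, $\sigma^2=\iint w(s)w(t)r(t-s)\,ds\,dt$. If $h\ge\lambda+a$ on $[0,L]$, then
$$p_n(L)\ge e^{-\sigma^2/2}\;\mathbb P\Bigl(\sup_{[0,L]}|X|\le a\Bigr)\;\mathbb P\Bigl(\sup_{[0,L]}X\le\lambda\Bigr)^n .$$

*Proof.* The strategy: the pursuers stay below $\lambda$, which is typical for suitable $\lambda$, and $X_0$ is pushed up by the deterministic function $h$ while it fluctuates by at most $a$.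

**Step 1: price the push.** Let $S=\int wX_0$, so $\operatorname{Var}S=\sigma^2$ and $\operatorname{Cov}(S,X_0(t))=h(t)$. With $dQ=e^{S-\sigma^2/2}dP$, the shift formula gives
$$\mathbb P(X_0\ge\lambda\text{ on }[0,L])=E_Q\bigl[e^{-S+\sigma^2/2};X_0\ge\lambda\text{ on }[0,L]\bigr]=e^{-\sigma^2/2}\,\mathbb E\bigl[e^{-S};X_0+h\ge\lambda\text{ on }[0,L]\bigr],$$
because $-(S+\sigma^2)+\sigma^2/2=-S-\sigma^2/2$.

**Step 2: remove the factor $e^{-S}$ by symmetry.** If $\sup_{[0,L]}|X_0|\le a$ then $X_0+h\ge\lambda$ on $[0,L]$. The event $E=\{\sup_{[0,L]}|X_0|\le a\}$ is invariant under $X_0\to-X_0$, which turns $S$ into $-S$. Hence $\mathbb E[e^{-S};E]=\mathbb E[\cosh S;E]\ge\mathbb P(E)$, and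
$$\mathbb P(X_0\ge\lambda\text{ on }[0,L])\ge e^{-\sigma^2/2}\,\mathbb P(E).$$

**Step 3: bring in the pursuers.** The events $\{\sup_{[0,L]}X_k\le\lambda\}$, $1\le k\le n$, are independent of each other and of $X_0$. On their intersection with $\{X_0\ge\lambda\text{ on }[0,L]\}$ we have $M_n\le X_0$ on $[0,L]$. $\square$

**Existence of $\gamma_n$.** First, $p_n(L)>0$ for each $L$: choose $\lambda,a$ so large that both probabilities in Lemma 1 are positive, and $w=\kappa 1_{[-1,L+1]}$ with $\kappa D_1\ge\lambda+a$; for $t\in[0,L]$ we have $[t-1,t+1]\subset[-1,L+1]$, so $h(t)\ge\kappa D_1$. Next, the centered Gaussian process $(k,t)\mapsto X_k(t)-X_0(t)$ has covariances $(1_{k=j}+1)\,r(t-s)\ge0$. By (4) with $u=u'=0$ and stationarity, $p_n(T+S)\ge p_n(T)\,p_n(S)$. So $f=-\ln p_n$ is finite, nonnegative, nondecreasing and subadditive, and Fekete's lemma yields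
$$\gamma_n=\inf_{L>0}\frac{-\ln p_n(L)}L\in[0,\infty). \tag{5}$$
The infimum is valuable: a lower bound on $p_n(L)$ for one fixed $L$ already bounds $\gamma_n$ from above, so on this side we may send $n\to\infty$ with $L$ fixed.

## 6. Upper bound: $\limsup\gamma_n/\ln n\le1/D$

**Step 1: apply Lemma 1 with a flat weight.** Fix $\varepsilon\in(0,1)$ and $L,A>0$. Put $\lambda=\sqrt{2(1+\varepsilon)\ln n}$, $a=\varepsilon\lambda$, $I=[-A,L+A]$ and $w=\frac{\lambda+a}{D_A}1_I$. For $t\in[0,L]$, $[t-A,t+A]\subset I$, so $h(t)\ge\frac{\lambda+a}{D_A}D_A=\lambda+a$. Also, for $t\in I$, $\int_Ir(t-s)\,ds\le D_{|I|}$, so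
$$\sigma^2\le\frac{(\lambda+a)^2}{D_A^2}\,|I|\,D_{|I|},\qquad|I|=L+2A.$$

**Step 2: check that the two probabilities cost nothing.** With $L$ fixed and $n\to\infty$, $a\to\infty$, so $\mathbb P(\sup_{[0,L]}|X|\le a)\to1$. With $m=\mathbb E\sup_{[0,L]}X<\infty$, Borell–TIS gives
$$n\,\mathbb P\Bigl(\sup_{[0,L]}X>\lambda\Bigr)\le n\,e^{-(\lambda-m)^2/2}\to0,$$
because $(\lambda-m)^2/2=(1+\varepsilon+o(1))\ln n$. Hence $\mathbb P(\sup_{[0,L]}X\le\lambda)^n\ge1-n\,\mathbb P(\sup_{[0,L]}X>\lambda)\to1$.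

**Step 3: collect.** Since $(\lambda+a)^2/2=(1+\varepsilon)^3\ln n$, (5) and Lemma 1 give
$$\limsup_{n\to\infty}\frac{\gamma_n}{\ln n}\le(1+\varepsilon)^3\,\frac{(L+2A)\,D_{L+2A}}{L\,D_A^2}. \tag{6}$$

**Step 4: optimize when $D<\infty$.** Let $L\to\infty$: the right side of (6) tends to $(1+\varepsilon)^3D/D_A^2$. Then let $A\to\infty$, then $\varepsilon\to0$: the limsup is at most $1/D$.

**Step 5: optimize when $D=\infty$.** Now we need to know that $D_A$ does not jump wildly between $A$ and $3A$. Let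
$$V(\ell)=\operatorname{Var}\int_0^\ell X=\int_{-\ell}^\ell(\ell-|u|)r(u)\,du .$$
By stationarity and Minkowski's inequality in $L^2$, $V(2\ell)\le4V(\ell)$. Since $4A-|u|\ge2A$ for $|u|\le2A$, and $A-|u|\le A$,
$$2A\,D_{2A}\le V(4A)\le16\,V(A)\le16A\,D_A,$$
so $D_{2A}\le8D_A$ and $D_{3A}\le D_{4A}\le64D_A$. Take $L=A$ in (6): the bound is $(1+\varepsilon)^3\,3D_{3A}/D_A^2\le(1+\varepsilon)^3\,192/D_A$, which tends to $0$ as $A\to\infty$. As $\gamma_n\ge0$, Theorem 1 is proved when $D=\infty$. $\square$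

From now on $D<\infty$.

## 7. Two arguments that fall short of the lower bound

*A constant barrier.* Let $\lambda=(1-\varepsilon)\sqrt{2\ln n}$. The natural estimate is
$$p_n(T)\le\mathbb P\bigl(M_n<\lambda\text{ somewhere on }[0,T]\bigr)+\mathbb P\bigl(X_0\ge\lambda\text{ on }[0,T]\bigr).$$
The second term is at most $e^{-\lambda^2T/(2D)}$, exactly what we want. But in $\gamma_n$ the number $n$ is fixed and $T\to\infty$, and then the first term is useless. In the moving-average example the values $M_n(j)$ are independent over integers $j$, so $\mathbb P(M_n\ge\lambda\text{ on }[0,m])\le(1-\Phi(\lambda)^n)^{m+1}\to0$ and the first term tends to $1$. There will be times at which all pursuers are low.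

*A coarse grid.* One may instead look only at times $jL$, with values nearly independent, as in the moving-average computation. For the Ornstein–Uhlenbeck process, $r(u)=e^{-|u|/2}$, this loses in the constant for every fixed $L$. Let $q_n(m)=\mathbb P(M_n(jL)\le X_0(jL),\,0\le j<m)$. By (4) and Fekete's lemma for sequences, $g_n=\lim_m\frac{-\ln q_n(m)}{mL}=\inf_m\frac{-\ln q_n(m)}{mL}$ exists. The grid can give no more than $\gamma_n\ge g_n$. Repeat the proof of Lemma 1 with
$$S=\frac{\lambda+a}{R_K}\sum_{j=-K}^{m-1+K}X_0(jL),\qquad R_K=\sum_{|i|\le K}r(iL),\qquad R=\sum_{i\in\mathbb Z}r(iL)=\coth(L/4).$$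
Then $\operatorname{Cov}(S,X_0(jL))\ge\lambda+a$ for $0\le j<m$ and $\operatorname{Var}S\le(\lambda+a)^2(m+2K)R/R_K^2$. With $\lambda=\sqrt{2(1+\varepsilon)\ln n}$, $a=\varepsilon\lambda$ and $m,K$ fixed, $\mathbb P(\max_{j<m}|X(jL)|\le a)\to1$ and $n\,\mathbb P(\max_{j<m}X(jL)>\lambda)\le nm\,e^{-\lambda^2/2}=m\,n^{-\varepsilon}\to0$. So $\limsup_ng_n/\ln n\le(1+\varepsilon)^3\frac{(m+2K)R}{mL R_K^2}$. Letting $m\to\infty$, $K\to\infty$, $\varepsilon\to0$,
$$\limsup_{n\to\infty}\frac{g_n}{\ln n}\le\frac1{L\coth(L/4)}=\frac{\tanh(L/4)}L<\frac14=\frac1D .$$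

The way out is to treat the two sides differently. The estimate for $X_0$ keeps continuous time, but it does not need $X_0\ge\lambda$ everywhere: a set of times of measure $(1-\delta)T$ suffices, with a loss of only the factor $1-\delta$ in the exponent. The estimate for the pursuers uses the coarse grid, but it need only show that *many* bad times are very unlikely. There the coarseness costs nothing that matters, because all $n$ independent pursuers must be low at each bad time, and the resulting exponent is of order much larger than $\ln n$.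

## 8. Lower bound: good times and bad times

**Lemma 2 (good times).** For Borel $G\subset[0,T]$ and $\lambda>0$, $\ \mathbb P(X\ge\lambda\text{ on }G)\le e^{-\lambda^2|G|/(2D)}$.

*Proof.* Assume $|G|>0$. On the event, $S=\int_GX\ge\lambda|G|$. Since $r\ge0$, $\operatorname{Var}S=\iint_{G\times G}r(t-s)\,ds\,dt\le D|G|$. The tail bound gives $e^{-\lambda^2|G|^2/(2D|G|)}$. $\square$

**Lemma 3 (bad times).** Let $L>0$ and $\eta\in(0,1)$ with $2\sum_{j\ge1}r(jL)\le\eta$. Let $\lambda,b>0$, $\delta\in(0,1)$, $T=mL$ with $m\in\mathbb N$, and $B=\{t\in[0,T]:M_n(t)<\lambda\}$. Put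
$$\rho=\min\left\{-\tfrac12\ln\Phi\left(\tfrac{\lambda+b}{\sqrt{1-\eta}}\right),\ \tfrac{b^2}{8\eta}-\ln2\right\}$$
and assume $\rho>0$. Then
$$\mathbb P(|B|>\delta T)\le\tfrac2\delta\,2^{m+n}e^{-n\rho\delta m/2}.$$

*Proof.* **Step 1: split off an independent part.** Let $J\subset\mathbb Z$ be finite with $|J|=q$, and $R=(r((i-j)L))_{i,j\in J}$. The off-diagonal row sums are at most $2\sum_{j\ge1}r(jL)\le\eta$, so the eigenvalues of $R$ lie in $[1-\eta,1+\eta]$, that is, $0\le R-(1-\eta)I\le2\eta I$ as symmetric matrices. Hence $(X(jL))_{j\in J}$ has the law of $\sqrt{1-\eta}\,Z+Y$ with $Z$ a vector of independent standard normals, $Y$ centered Gaussian and independent of $Z$, and $\operatorname{Cov}Y\le2\eta I$.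

**Step 2: bound the probability that one process is low on $J$.** We bound the probability of $X(jL)<\lambda$ for all $j\in J$ according to $Y$.

If at least $q/2$ of the $Y_j$ are $\ge-b$, then for those $j$ we need $Z_j<(\lambda-Y_j)/\sqrt{1-\eta}\le(\lambda+b)/\sqrt{1-\eta}$. Given $Y$, this has probability at most $\Phi\bigl((\lambda+b)/\sqrt{1-\eta}\bigr)^{q/2}$.

Otherwise there is $S\subset J$ with $s=|S|>q/2$ and $Y_j<-b$ on $S$, so $\sum_{j\in S}Y_j<-bs$. This sum has variance at most $2\eta s$, so for each $S$ the probability is at most $e^{-b^2s/(4\eta)}\le e^{-b^2q/(8\eta)}$. There are at most $2^q$ sets $S$.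

Adding, and using the definition of $\rho$ for each term,
$$\mathbb P\bigl(X(jL)<\lambda\ \forall j\in J\bigr)\le\Phi\left(\tfrac{\lambda+b}{\sqrt{1-\eta}}\right)^{q/2}+2^qe^{-b^2q/(8\eta)}\le2e^{-\rho q}.$$

**Step 3: use all $n$ pursuers.** By independence $\mathbb P(M_n(jL)<\lambda\ \forall j\in J)\le2^ne^{-n\rho q}$. The factor $2^n$ does not depend on $q$.

**Step 4: pass from the grid to continuous time.** Let $N_u=\#\{0\le j<m:M_n(u+jL)<\lambda\}$ for $0\le u\le L$. Then $|B|=\int_0^LN_u\,du$, and $|B|>\delta T$ means $\frac1L\int_0^LN_u\,du>\delta m$. Let $\psi(x)=(x-\delta m/2)_+$, which is convex and nondecreasing with $\psi(\delta m)=\delta m/2$. By Markov, Jensen and stationarity ($N_u$ has the law of $N_0$),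
$$\mathbb P(|B|>\delta T)\le\frac{\mathbb E\,\psi\bigl(\frac1L\int_0^LN_u\,du\bigr)}{\psi(\delta m)}\le\frac2{\delta m}\,\mathbb E\psi(N_0)\le\frac2\delta\,\mathbb P(N_0>\delta m/2),$$
the last because $\psi(N_0)\le m\,1_{\{N_0>\delta m/2\}}$. If $N_0>\delta m/2$, there is $J\subset\{0,\dots,m-1\}$ with $|J|>\delta m/2$ and $M_n(jL)<\lambda$ for $j\in J$. There are at most $2^m$ such $J$, so by Step 3, $\mathbb P(N_0>\delta m/2)\le2^m\,2^n\,e^{-n\rho\delta m/2}$. $\square$

**Combination.** If $X_0\ge M_n$ on $[0,T]$, then $X_0\ge\lambda$ on $G=[0,T]\setminus B$. The random set $G$ depends only on $X_1,\dots,X_n$, so it is independent of $X_0$. Conditioning on $X_1,\dots,X_n$,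
$$p_n(T)\le\mathbb P(|B|>\delta T)+\sup_{|G|\ge(1-\delta)T}\mathbb P(X_0\ge\lambda\text{ on }G), \tag{7}$$
with the supremum over deterministic Borel $G\subset[0,T]$. Let $T=mL$, $m\to\infty$ with $n$ fixed. Lemmas 2 and 3 give
$$\gamma_n\ge\min\left\{\frac{(1-\delta)\lambda^2}{2D},\ \frac{n\rho\delta/2-\ln2}L\right\}. \tag{8}$$

**A spacing $L$ for given $\eta$.** Integrability of $r$ alone does not control $\sum_jr(jL)$ for a given $L$, but averaging over $L$ does. For $L_0>0$, substituting $u=jl$,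
$$\int_{L_0}^{2L_0}\sum_{j\ge1}r(jl)\,dl=\sum_{j\ge1}\frac1j\int_{jL_0}^{2jL_0}r(u)\,du=\int_{L_0}^\infty r(u)\sum_{u/(2L_0)\le j\le u/L_0}\frac1j\,du\le3\int_{L_0}^\infty r .$$
Indeed, for $x=u/L_0\ge1$ there are at most $x/2+1$ integers in $[x/2,x]$, each with reciprocal at most $2/x$, and $(x/2+1)(2/x)\le3$. So some $L\in[L_0,2L_0]$ has $\sum_{j\ge1}r(jL)\le\frac3{L_0}\int_{L_0}^\infty r$, which tends to $0$ as $L_0\to\infty$.

**Proof of the lower bound in Theorem 1.** Fix $\varepsilon,\delta\in(0,1)$. Choose $\kappa>0$, $\eta\in(0,1)$ so small that $\theta:=(1+\kappa)(1-\varepsilon)/\sqrt{1-\eta}<1$, and fix $L$ with $2\sum_{j\ge1}r(jL)\le\eta$. None of these depends on $n$. Put $\lambda=(1-\varepsilon)\sqrt{2\ln n}$ and $b=\kappa\lambda$, so that $(\lambda+b)/\sqrt{1-\eta}=\theta\sqrt{2\ln n}$. By (3), for large $n$,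
$$-\tfrac12\ln\Phi\bigl(\theta\sqrt{2\ln n}\bigr)\ge c\,n^{-\theta^2}(\ln n)^{-1/2},$$
with $c$ independent of $n$, while $b^2/(8\eta)-\ln2\to\infty$. So $n\rho\ge c\,n^{1-\theta^2}(\ln n)^{-1/2}$ for large $n$, which is far larger than $\ln n$. The minimum in (8) is then the first term:
$$\gamma_n\ge\frac{(1-\delta)\lambda^2}{2D}=(1-\delta)(1-\varepsilon)^2\,\frac{\ln n}D\qquad\text{for all large }n.$$
Let $\delta,\varepsilon\to0$. Together with Section 6, this proves Theorem 1, and with $D=d_\alpha$ from Section 2 the statement for fractional Brownian motion. $\blacksquare$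

## 9. Room versus confinement: upper bound in Theorem 2

Now $X=X_\alpha$ and $D=d_\alpha$. In Lemma 1 the number $a$ is the room given to $X_0$ above the level $\lambda$. In Section 6 it was wasteful, $a=\varepsilon\lambda$. Per unit time, room $a$ raises the cost from $\frac{\lambda^2}{2D}$ to $\frac{(\lambda+a)^2}{2D}$, an extra $\approx\lambda a/D$. On the other hand, confining a path with increments of size $u^\alpha$ to a band of width $a$ should cost a constant for each time span $a^{1/\alpha}$, so $a^{-1/\alpha}$ per unit time. The balance $\lambda a=a^{-1/\alpha}$ gives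
$$a=\lambda^{-\alpha/(1+\alpha)},\qquad\lambda a=a^{-1/\alpha}=\lambda^{1/(1+\alpha)}\asymp(\ln n)^{\frac1{2(1+\alpha)}}, \tag{9}$$
the order in Theorem 2. For $\alpha=1/2$ it is $(\ln n)^{1/3}$.

For $0<u\le1$, since $2-2\cosh(\alpha u)\le0$ and $2\sinh(u/2)\le2u$,
$$\mathbb E(X(t+u)-X(t))^2=2-2r(u)=2-2\cosh(\alpha u)+(2\sinh(u/2))^{2\alpha}\le(2u)^{2\alpha}\le4u^{2\alpha}. \tag{10}$$

**Khatri–Šidák inequality.** For a centered Gaussian vector, $\mathbb P(|\xi_i|\le x_i\ \forall i)\ge\prod_i\mathbb P(|\xi_i|\le x_i)$.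

**Lemma 4 (confinement is not too costly).** For $0<a\le1$ and $T\in\mathbb N$, $\ \mathbb P(\sup_{[0,T]}|X|\le a)\ge\exp(-C\,T\,a^{-1/\alpha})$.

*Proof.* **Step 1: reduce to countably many constraints.** Let $k_0\ge0$ be the least integer with $2^{-k_0\alpha}\le a$. Then $2^{k_0}\le2a^{-1/\alpha}$: this is clear if $k_0=0$, and if $k_0\ge1$ then $2^{-(k_0-1)\alpha}>a$. Let $a_k=c_*a\,2^{-|k-k_0|\alpha/2}$, with $c_*$ chosen so that $\sum_{k\in\mathbb Z}c_*2^{-|k|\alpha/2}=\frac12$; in particular $c_*\le\frac12$ and $\sum_{k\ge0}a_k\le a/2$. Suppose that $|X(i)|\le a/2$ for $i=0,\dots,T-1$, and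
$$\bigl|X((2i+1)2^{-k-1})-X(2i\cdot2^{-k-1})\bigr|\le a_k\qquad\text{for all }k\ge0,\ 0\le i<2^kT. \tag{11}$$
Let $t\in[0,T)$ be dyadic and $t_k$ its binary truncation to $k$ places after the point. Then $t_{k+1}$ is $t_k$ or $t_k+2^{-k-1}$, so (11) gives $|X(t_{k+1})-X(t_k)|\le a_k$, and $|X(t)|\le a/2+\sum_ka_k\le a$. By continuity $|X|\le a$ on $[0,T]$.

**Step 2: compare each constraint with its standard deviation.** By (10) the increments in (11) at level $k$ have standard deviation $\sigma_k\le2\cdot2^{-k\alpha}$ (if $\sigma_k=0$ the constraint is void). Since $a\ge2^{-k_0\alpha}$,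
$$\frac{a_k}{\sigma_k}\ge\tfrac{c_*}2\,2^{(k-k_0)\alpha-|k-k_0|\alpha/2}.$$
So the ratio is at least $\frac{c_*}2\,2^{j\alpha/2}$ when $k=k_0+j$, $j\ge0$, and at least $\frac{c_*}2\,2^{-3j\alpha/2}$ when $k=k_0-j$, $j\ge1$.

**Step 3: add up the costs.** Let $N$ be standard normal and $g(x)=-\ln\mathbb P(|N|\le x)$, a nonincreasing function. For $x\le1$, $\mathbb P(|N|\le x)\ge2x\varphi(1)\ge x/e$, so $g(x)\le1+\ln(1/x)$. For $x\ge c_*/2$, put $y=\mathbb P(|N|>x)\le e^{-x^2/2}$; then $y\le y_0:=\mathbb P(|N|>c_*/2)<1$ and $g(x)=-\ln(1-y)\le y/(1-y_0)\le Ce^{-x^2/2}$. By Khatri–Šidák (for finitely many constraints, then in the limit),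
$$-\ln\mathbb P\Bigl(\sup_{[0,T]}|X|\le a\Bigr)\le T\,g(a/2)+\sum_{k\ge0}2^kT\,g(a_k/\sigma_k)$$
$$\le CT\bigl(1+\ln\tfrac1a\bigr)+CT\,2^{k_0}\Bigl[\sum_{j\ge0}2^je^{-c_*^22^{j\alpha}/8}+\sum_{j\ge1}2^{-j}(1+j)\Bigr]\le C\,T\,a^{-1/\alpha}.$$
Both series converge, $2^{k_0}\le2a^{-1/\alpha}$, and $1+\ln\frac1a\le\frac1a\le a^{-1/\alpha}$. $\square$

**Sudakov–Fernique inequality.** If $\xi,\zeta$ are centered continuous Gaussian processes on a compact set with $\mathbb E(\xi_t-\xi_s)^2\le\mathbb E(\zeta_t-\zeta_s)^2$ for all $s,t$, then $\mathbb E\sup\xi\le\mathbb E\sup\zeta$.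

**Lemma 5.** For $\lambda\ge1$, $\ \mathbb P(\sup_{[0,1]}X>\lambda)\le C\lambda^{1/\alpha}e^{-\lambda^2/2}$.

*Proof.* We cut $[0,1]$ into pieces so short that the mean supremum on a piece is $O(1/\lambda)$. Let $\ell=\lambda^{-1/\alpha}\le1$. By (10), Sudakov–Fernique with $\zeta=2B_\alpha$, and scaling, $m=\mathbb E\sup_{[0,\ell]}X\le2\,\mathbb E\sup_{[0,\ell]}B_\alpha=C_1\ell^\alpha=C_1/\lambda$. If $\lambda^2>C_1$, then $\lambda-m\ge\lambda-C_1/\lambda>0$, and Borell–TIS gives
$$\mathbb P\Bigl(\sup_{[0,\ell]}X>\lambda\Bigr)\le e^{-(\lambda-C_1/\lambda)^2/2}\le e^{C_1}e^{-\lambda^2/2}.$$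
Cover $[0,1]$ by at most $\lambda^{1/\alpha}+1\le2\lambda^{1/\alpha}$ intervals of length $\ell$ and use stationarity. If $1\le\lambda^2\le C_1$, the claim holds as soon as $C\ge e^{C_1/2}$. $\square$

**Proof of the upper bound in Theorem 2.** **Step 1: a bound for all $\lambda\ge1$, $a\in(0,1]$ with $\mathbb P(\sup_{[0,1]}X\le\lambda)>0$.** Apply Lemma 1 with $L=T\in\mathbb N$ and $w=\frac{\lambda+a}{D_A}1_{[-A,T+A]}$. As in Section 6, $h\ge\lambda+a$ on $[0,T]$ and $\sigma^2\le(\lambda+a)^2(T+2A)D/D_A^2$. By (4) and stationarity, $\mathbb P(\sup_{[0,T]}X\le\lambda)\ge\mathbb P(\sup_{[0,1]}X\le\lambda)^T$. With Lemma 4,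
$$\gamma_n\le\frac{-\ln p_n(T)}T\le\frac{(\lambda+a)^2D}{2D_A^2}\Bigl(1+\frac{2A}T\Bigr)+Ca^{-1/\alpha}-n\ln\mathbb P\Bigl(\sup_{[0,1]}X\le\lambda\Bigr).$$
Let $T\to\infty$, then $A\to\infty$:
$$\gamma_n\le\frac{(\lambda+a)^2}{2D}+Ca^{-1/\alpha}-n\ln\mathbb P\Bigl(\sup_{[0,1]}X\le\lambda\Bigr).$$

**Step 2: choose the parameters.** Let $\lambda^2=2\ln n+\frac1\alpha\ln\ln n$. By Lemma 5, $\mathbb P(\sup_{[0,1]}X>\lambda)\le C\lambda^{1/\alpha}n^{-1}(\ln n)^{-1/(2\alpha)}\le C/n$, so the last term is bounded in $n$. Take $a$ as in (9). Then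
$$\frac{(\lambda+a)^2}{2D}=\frac{\ln n}D+\frac{\ln\ln n}{2\alpha D}+\frac{\lambda a}D+\frac{a^2}{2D},$$
and $\lambda a=a^{-1/\alpha}=\lambda^{1/(1+\alpha)}\le C(\ln n)^{1/(2(1+\alpha))}$, which dominates $\ln\ln n$ and constants. So $\gamma_n\le\frac{\ln n}D+C(\ln n)^{1/(2(1+\alpha))}$ for large $n$. $\square$

## 10. No escape from the trade-off: lower bound in Theorem 2

Lemma 2 charges only for the average of $X$ over $G$ being at least $\lambda$. To gain a second term we must also charge for the path. Either the average exceeds $\lambda$ by $a$, which costs $\lambda a$ more; or it does not, and then the path lies within $2a$ above $\lambda$ for at least half of $G$, which is a confinement.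

**Lemma 6 (refined good times).** There are $a_0,c>0$ such that for $\lambda>0$, $0<a\le a_0$, $T\ge1$ and Borel $G\subset[0,T]$ with $|G|\ge T/2$,
$$\mathbb P(X\ge\lambda\text{ on }G)\le e^{-\lambda^2|G|/(2D)}\left(e^{-\lambda aT/(2D)}+16\,e^{-c\,a^{-1/\alpha}T}\right).$$

*Proof.* Let $S=\int_GX$ and $v=\operatorname{Var}S\le D|G|$.

**Step 1: the average is high.** By the tail bound, $(\lambda+a)^2\ge\lambda^2+2\lambda a$ and $|G|\ge T/2$,
$$\mathbb P\bigl(S\ge(\lambda+a)|G|\bigr)\le e^{-(\lambda+a)^2|G|/(2D)}\le e^{-\lambda^2|G|/(2D)}\,e^{-\lambda aT/(2D)}.$$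

**Step 2: the average is not high; separate the main cost from the confinement.** Suppose $X\ge\lambda$ on $G$ and $S<(\lambda+a)|G|$. Then $X-\lambda\ge0$ on $G$ and $\int_G(X-\lambda)<a|G|$, so $X-\lambda>2a$ on less than half of $G$. Hence the event
$$F=\bigl\{\,|\{t\in G:\lambda\le X(t)\le\lambda+2a\}|\ge|G|/2\,\bigr\}$$
occurs, and $S\ge\lambda|G|$. Let $\mu=\lambda/D$ and $dQ=e^{\mu S-\mu^2v/2}dP$. Then
$$\mathbb P(F,\,S\ge\lambda|G|)=E_Q\bigl[e^{-\mu S+\mu^2v/2};F,\,S\ge\lambda|G|\bigr]\le e^{-\mu\lambda|G|+\mu^2D|G|/2}\,Q(F)=e^{-\lambda^2|G|/(2D)}\,Q(F).$$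
Under $Q$, $X$ has the law of $X+h$ under $P$, with $h(t)=\mu\int_Gr(t-s)\,ds$ deterministic and continuous. Put $g=\lambda-h$ and
$$W=\{t\in G:g(t)\le X(t)\le g(t)+2a\}.$$
Then $Q(F)=\mathbb P(|W|\ge|G|/2)\le\mathbb P(|W|\ge T/4)$. We must bound the probability that $X$ spends time at least $T/4$ in a moving window of width $2a$ whose position $g$ we do not control.

**Step 3: the past never determines the near future (local nondeterminism).** Conditional variances in Gaussian families are deterministic, and they decrease when one conditions on more. Example: for Brownian motion, $\operatorname{Var}(B(t)\mid B(s),s\le t-\rho)=\rho$. In general, use the Mandelbrot–Van Ness representation: with $\mathcal W$ a two-sided Brownian motion and a constant $C_\alpha>0$, the process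
$$B_\alpha(t)=C_\alpha\int_{-\infty}^t\bigl[(t-s)^{\alpha-1/2}-(-s)_+^{\alpha-1/2}\bigr]\,d\mathcal W(s),\qquad t\ge0,$$
is a fractional Brownian motion (for $\alpha=1/2$ read the second term as $1_{\{s<0\}}$). For $0<\rho\le t$, condition on the larger family of increments of $\mathcal W$ before time $t-\rho$. What remains random is the integral over $(t-\rho,t)$, where $(-s)_+=0$. So
$$\operatorname{Var}\bigl(B_\alpha(t)\mid B_\alpha(s),\,0\le s\le t-\rho\bigr)\ge C_\alpha^2\int_{t-\rho}^t(t-s)^{2\alpha-1}ds=\frac{C_\alpha^2}{2\alpha}\,\rho^{2\alpha}.$$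
Apply this at time $e^t$ with $\rho=e^t-e^{t-\epsilon}=e^t(1-e^{-\epsilon})$, multiply by $e^{-2\alpha t}$, and use $1-e^{-\epsilon}\ge(1-e^{-1})\epsilon$ for $0<\epsilon\le1$:
$$\operatorname{Var}\bigl(X(t)\mid X(s),\,s\le t-\epsilon\bigr)\ge\tfrac{C_\alpha^2}{2\alpha}(1-e^{-\epsilon})^{2\alpha}\ge c_1\epsilon^{2\alpha}. \tag{12}$$

**Step 4: bound the probability of confinement.** Choose $\epsilon$ by
$$\frac{2a}{\sqrt{2\pi c_1}\,\epsilon^\alpha}=2^{-32},\qquad\text{so that }\epsilon=Ca^{1/\alpha},$$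
and $a_0$ so small that $\epsilon\le1$ for $a\le a_0$; then $\epsilon\le1\le T$. Let $m'=\lceil T/\epsilon\rceil$, so $m'\le T/\epsilon+1\le2T/\epsilon$, i.e. $m'\epsilon\le2T$. For $0\le u<\epsilon$ let $N_u=\#\{0\le i<m':u+i\epsilon\in W\}$. Since $W\subset[0,T]$ and $m'\epsilon\ge T$, $|W|\le\int_0^\epsilon N_u\,du$. If $|W|\ge T/4$, then $\frac1\epsilon\int_0^\epsilon N_u\,du\ge\frac T{4\epsilon}\ge\frac{m'}8$. With the convex nondecreasing function $\psi(x)=(x-m'/16)_+$, for which $\psi(m'/8)=m'/16$ and $\psi(N_u)\le m'1_{\{N_u>m'/16\}}$, Markov and Jensen give, as in Lemma 3 but with a supremum in place of stationarity,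
$$\mathbb P(|W|\ge T/4)\le\frac{16}{m'}\cdot\frac1\epsilon\int_0^\epsilon\mathbb E\psi(N_u)\,du\le16\,\sup_u\mathbb P(N_u>m'/16).$$
Fix $u$ and $J\subset\{0,\dots,m'-1\}$ with $|J|>m'/16$. Condition on the values of $X$ at the times $u+i\epsilon$, $i\in J$, one after another. By (12), each conditional law is Gaussian with variance at least $c_1\epsilon^{2\alpha}$, so it has a density at most $(2\pi c_1\epsilon^{2\alpha})^{-1/2}$ (for the first time the unconditional variance is at least the conditional one). Hence it gives a window of width $2a$ probability at most $2a(2\pi c_1)^{-1/2}\epsilon^{-\alpha}=2^{-32}$, wherever the window is. So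
$$\mathbb P\bigl(u+i\epsilon\in W\ \forall i\in J\bigr)\le2^{-32|J|}\le2^{-2m'}.$$
There are at most $2^{m'}$ sets $J$, so $\mathbb P(N_u>m'/16)\le2^{-m'}$, and since $m'\ge T/\epsilon=c\,a^{-1/\alpha}T$,
$$Q(F)\le\mathbb P(|W|\ge T/4)\le16\cdot2^{-m'}\le16\,e^{-c\,a^{-1/\alpha}T}.$$
Add the bounds of Steps 1 and 2. $\square$

**Proof of the lower bound in Theorem 2.** **Step 1: choose parameters so precise that all losses are $O(\ln\ln n)$.** For large $n$ put
$$\lambda^2=2\ln n-8\ln\ln n,\quad\delta=\frac1{\ln n},\quad\eta=(\ln n)^{-2},\quad b=\frac1\lambda,\quad L=\frac3\beta\ln\ln n .$$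

**Step 2: many bad times are too unlikely to matter.** Since $e^{-\beta L}=(\ln n)^{-3}$, (1) gives
$$2\sum_{j\ge1}r(jL)\le\frac{3e^{-\beta L}}{1-e^{-\beta L}}\le(\ln n)^{-2}=\eta$$
for large $n$. Next, $(\lambda+b)^2=\lambda^2+2+\lambda^{-2}$ and $\lambda^2\eta\to0$, so $(\lambda+b)^2/(1-\eta)=\lambda^2+O(1)$. By (3),
$$-\tfrac12\ln\Phi\left(\tfrac{\lambda+b}{\sqrt{1-\eta}}\right)\ge c\,(\ln n)^{-1/2}e^{-\lambda^2/2}=c\,(\ln n)^{-1/2}\,n^{-1}(\ln n)^4=c\,n^{-1}(\ln n)^{7/2}.$$
Also $\frac{b^2}{8\eta}-\ln2=\frac{(\ln n)^2}{8\lambda^2}-\ln2\to\infty$. Hence $n\rho\ge c(\ln n)^{7/2}$ for large $n$, and by Lemma 3, with $T=mL$,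
$$-\limsup_{m\to\infty}\frac1T\ln\mathbb P(|B|>\delta T)\ge\frac{n\rho\delta/2-\ln2}L\ge\frac{c(\ln n)^{5/2}}{\ln\ln n}\ge(\ln n)^2 .$$

**Step 3: apply Lemma 6 on the good times.** Choose $a$ by (9); for large $n$, $a\le a_0$, and $|G|\ge(1-\delta)T$ implies $|G|\ge T/2$. Put Lemma 6 into (7) and let $m\to\infty$ with $n$ fixed. Since $\lambda a=a^{-1/\alpha}=\lambda^{1/(1+\alpha)}$,
$$\gamma_n\ge\min\left\{(\ln n)^2,\ \frac{(1-\delta)\lambda^2}{2D}+c\,\lambda^{1/(1+\alpha)}\right\}.$$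
The second entry is $O(\ln n)$, so for large $n$ it is the minimum, and since $\frac{\delta\lambda^2}{2D}\le\frac1D$,
$$\gamma_n\ge\frac{\ln n}D-\frac{4\ln\ln n}D-C+c\,(\ln n)^{\frac1{2(1+\alpha)}} .$$
The last term dominates $\ln\ln n$ and the constant. Together with Section 9 this proves Theorem 2. $\blacksquare$

## 11. From $p_n$ to the capture time $\tau_n$

We prove Proposition 3. Write $B_k=B_{k,\alpha}$. The process $\max_{1\le k\le n}B_k-B_0-1$ is continuous and equals $-1$ at time $0$, so $\{\tau_n>t\}=\{B_k<B_0+1\text{ on }(0,t],\ 1\le k\le n\}$. The task is to exchange the unit head start for the event in (2), at a cost that is negligible in the exponent.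

**Step 1: lower bound.** The process $(k,s)\mapsto B_k(s)-B_0(s)$ has covariances $(1_{k=j}+1)\,\mathbb E B_\alpha(s)B_\alpha(s')\ge0$. For $t>1$, $\tau_n>t$ holds if $B_k-B_0\le\frac12$ on $[0,1]$ and $B_k-B_0\le0$ on $[1,t]$ for all $k$. By (4) and (2),
$$\mathbb P(\tau_n>t)\ge\mathbb P\Bigl(\max_k\sup_{[0,1]}(B_k-B_0)\le\tfrac12\Bigr)\,p_n(\ln t).$$
The first factor does not depend on $t$. It is at least $\mathbb P(\sup_{[0,1]}|B_0|\le\frac14)^{n+1}>0$, because a continuous centered Gaussian process on a compact interval has positive small-ball probabilities. So $\liminf_{t\to\infty}\ln\mathbb P(\tau_n>t)/\ln t\ge-\gamma_{n,\alpha}$.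

**Step 2: upper bound.** We absorb the head start by a shift of $B_0$. Let
$$g(s)=\operatorname{Cov}(2B_0(1),B_0(s))=s^{2\alpha}+1-|s-1|^{2\alpha}.$$
For $s\ge1$ we have $g(s)\ge1$. By the shift formula with $S=2B_0(1)$, $\operatorname{Var}S=4$, and then Hölder with $\frac1p+\frac1q=1$, $p>1$,
$$\mathbb P(\tau_n>t)\le\mathbb P\bigl(B_k\le B_0+g\text{ on }[1,t]\ \forall k\bigr)=\mathbb E\bigl[e^{2B_0(1)-2};B_k\le B_0\text{ on }[1,t]\ \forall k\bigr]\le e^{2q-2}\,p_n(\ln t)^{1/p}.$$
For the constant: $\mathbb E\,e^{q(2B_0(1)-2)}=e^{2q^2-2q}$, whose $q$-th root is $e^{2q-2}$. Hence $\limsup_{t\to\infty}\ln\mathbb P(\tau_n>t)/\ln t\le-\gamma_{n,\alpha}/p$. Let $p\downarrow1$. With Step 1, $\mathbb P(\tau_{n,\alpha}>t)=t^{-\gamma_{n,\alpha}+o(1)}$. $\blacksquare$
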